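# Lexicographic powers of the cyclic triangle have polynomial clique number

## Transitive tournaments: clique number one at every size

**Definition (tournament, backedge graph, clique number).** A *tournament* $T$ is an orientation of a complete graph; all tournaments here are finite, and $u\to v$ means that the arc between $u$ and $v$ goes from $u$ to $v$. For a total order $\prec$ on $V(T)$, the *backedge graph* $T^{\prec}$ is the undirected graph on $V(T)$ in which $u\prec v$ are adjacent if and only if $v\to u$, so that the arc goes backward. The *clique number* of $T$ is
$$\vec\omega(T)=\min_{\prec}\ \omega(T^{\prec}),$$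
where $\omega$ is the usual clique number of an undirected graph and the minimum is over all total orders of $V(T)$. We put $\vec\omega(\emptyset)=0$. For $X\subseteq V(T)$ we write $\vec\omega(X)$ for $\vec\omega(T[X])$.

It helps to see what a clique of $T^\prec$ is. If $v_1\prec v_2\prec\dots\prec v_r$ is a clique, then $v_j\to v_i$ whenever $i<j$. So a clique is a set on which all arcs point from later to earlier. We want an order in which no such set is large.

A tournament is *transitive* if its vertices can be listed so that all arcs go forward; this list is unique, and we call it the transitive order. A tournament is transitive if and only if it contains no cyclic triangle. This is a textbook fact, and here is the proof of the direction that is not obvious. If there is no directed cycle, there is an order with all arcs forward. If there is one, take a shortest, $v_1\to v_2\to\dots\to v_\ell\to v_1$. If $\ell\ge4$, look at the arc between $v_1$ and $v_3$: either $v_3\to v_1$ gives a directed triangle, or $v_1\to v_3$ gives a directed cycle of length $\ell-1\geq 3$. Both contradict minimality, so $\ell=3$.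

**Lemma 1.** A nonempty tournament $T$ has $\vec\omega(T)=1$ if and only if $T$ is transitive.

*Proof.* We have $\vec\omega(T)=1$ exactly when some order has no backedge at all, and that is what a transitive order is. $\square$

We want to build large tournaments from small ones, and the construction is substitution.

**Definition (lexicographic product and power).** For tournaments $R,S$, the product $R[S]$ has vertex set $V(R)\times V(S)$, and $(u,s)\to(u',s')$ if and only if $u\to u'$, or $u=u'$ and $s\to s'$. In words, every vertex of $R$ is replaced by a copy of $S$. The power $R^m$ is defined by letting $R^0$ be the one-vertex tournament and $R^m=R[R^{m-1}]$.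

The product is associative: in both $R[S[T]]$ and $(R[S])[T]$, the arc between two triples is decided at the first coordinate in which they differ. So $R^m$ is the set of words of length $m$ over $V(R)$, where two words are compared at their first differing letter, and $R^m=R^j[R^{m-j}]$ for $0\le j\le m$.

The easy case can now be done completely. **If $R$ is transitive, then $\vec\omega(R^m)=1$ for all $m$.** Indeed, list the words of length $m$ lexicographically with respect to the transitive order of $R$. All arcs go forward, so $R^m$ is transitive, and Lemma 1 applies.

What changes when $R$ is not transitive? Then $R$ contains a cyclic triangle $C_3$, and $R^m$ contains $D_m:=C_3^m$, a tournament on $3^m$ vertices. So everything reduces to one question: how fast does $\vec\omega(D_m)$ grow? It bears on the following conjecture, taken from the slides "Clique number of tournaments" (https://www.di.ens.fr/~paboulker/content/slides/2023_Clique_of_tournaments_slides.pdf).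

**Conjecture.** There is an absolute constant $C$ such that every tournament $T$ on $n\ge2$ vertices satisfies $\vec\omega(T)\le C\log n$.

We shall see that the tournaments $D_m$ refute it.

## The first powers of the cyclic triangle, and the bound $\vec\omega(D_m)\ge m+1$

**Lemma 2.** Let $T$ be a tournament.

1. If $X\subseteq V(T)$, then $\vec\omega(X)\le\vec\omega(T)$.
2. If $X,Y\subseteq V(T)$ are disjoint, then $\vec\omega(X\cup Y)\le\vec\omega(X)+\vec\omega(Y)$.
3. If $V(T)$ is a union of $q$ disjoint transitive sets, then $\vec\omega(T)\le q$.

*Proof.* For 1, restrict an optimal order of $T$ to $X$. For 2, put an optimal order of $X$ before an optimal order of $Y$; a clique splits into a clique in $X$ and a clique in $Y$. Part 3 follows from 2 and Lemma 1. $\square$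

Now the small cases by hand. Write the vertices of $C_3$ as $0\to1\to2\to0$.

* $D_0$ is one vertex, so $\vec\omega(D_0)=1$.
* $D_1=C_3$ is not transitive, so $\vec\omega(D_1)\ge2$. It is the union of the transitive sets $\{0,1\}$ and $\{2\}$, so $\vec\omega(D_1)=2$.
* $D_2$ has the nine vertices $00,01,\dots,22$. The sets $\{00,01,12\}$, $\{20,21,02\}$, $\{10,11,22\}$ partition it. Each is transitive in the order listed: for instance $00\to01$ is decided by the second letter, and $00,01\to12$ by the first; the other two sets are checked in the same way, using $2\to0$ and $1\to2$ in the first letter. So $\vec\omega(D_2)\le3$.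

To see that $\vec\omega(D_2)=3$ we need a lower bound, and for that we set up the notation of the whole lecture.

**Definition (cyclic partition).** A *cyclic partition* of a tournament $X$ is a partition $V(X)=A\sqcup B\sqcup C$, with empty parts allowed, such that all arcs between different parts are directed $A\to B$, $B\to C$, $C\to A$.

For example, $C_3[S]$ has the cyclic partition into its three copies of $S$. More generally, any set $X\subseteq V(C_3[S])$ inherits one by intersecting with the three copies, and then $A,B,C$ can be quite different from each other. Note that if $(A,B,C)$ is a cyclic partition, so is $(B,C,A)$.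

**Prefix and suffix clique numbers.** Let $X$ have cyclic partition $A,B,C$, and fix an order $x_1\prec\dots\prec x_N$ of $V(X)$ with $\omega(X^\prec)=K:=\vec\omega(X)$. For $0\le t\le N$ let $P_t=\{x_1,\dots,x_t\}$, and for $Z\in\{A,B,C\}$ put
$$f_Z(t)=\omega(X^{\prec}[Z\cap P_t]),\qquad g_Z(t)=\omega(X^{\prec}[Z\setminus P_t]).$$
Every vertex of $A\cap P_t$ precedes every vertex of $C\setminus P_t$, and all arcs go from $C$ to $A$, that is, from later to earlier. So all pairs between these two sets are backedges, and the union of a clique in the first and a clique in the second is a clique of $X^\prec$. In the same way, $B\cap P_t$ precedes $A\setminus P_t$ and all arcs go from $A$ to $B$; and $C\cap P_t$ precedes $B\setminus P_t$ and all arcs go from $B$ to $C$. Hence, for all $t$,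
$$f_A(t)+g_C(t)\le K,\qquad f_B(t)+g_A(t)\le K,\qquad f_C(t)+g_B(t)\le K. \tag{1}$$

**Lemma 3.** If $S$ is nonempty, then $\vec\omega(C_3[S])\ge\vec\omega(S)+1$.

*Proof.* Let $X=C_3[S]$ with its three copies $A,B,C$ of $S$, and let $k=\vec\omega(S)\ge1$. Then $f_Z(N)\ge\vec\omega(Z)=k$ for each copy $Z$. Let $t$ be the first time at which some $f_Z(t)\ge k$; since $f_Z(0)=0$, we have $t\ge1$. From $t-1$ to $t$ only the function of the part containing $x_t$ can change. By cyclic symmetry let $x_t\in A$. Then $f_A(t)\ge k$, while $f_C(t)=f_C(t-1)<k\le f_C(N)$. So $C$ is not contained in $P_t$, and $g_C(t)\ge1$. By (1), $K\ge f_A(t)+g_C(t)\ge k+1$. $\square$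

By induction $\vec\omega(D_m)\ge m+1$, and in particular $\vec\omega(D_2)=3$. With $n=3^m$ the bound is $1+\log_3 n$. So far $D_m$ looks like a tight example for the conjecture and not like a counterexample.

## Why counting cliques across one cut gives only $+1$

Suppose we want more: $\vec\omega(C_3[S])\ge\lambda\,\vec\omega(S)$ with a fixed $\lambda>1$. The information at hand about $k=\vec\omega(S)$ and $K=\vec\omega(C_3[S])$ is (1), together with
$$f_Z(t)+g_Z(t)\ge k\qquad\text{for all }t\text{ and all }Z, \tag{2}$$
which follows from Lemma 2, because $\vec\omega(Z\cap P_t)\le f_Z(t)$ and $\vec\omega(Z\setminus P_t)\le g_Z(t)$. If we add the three inequalities (1) and use (2), we get $3k\le3K$, which is no gain at all.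

No cleverer use of these inequalities can do better than $+1$. Let $t$ run from $0$ to $3k$, and let the three numbers $f_A,f_B,f_C$ start at $0$ and increase by one in turn, in the order $A,B,C,A,B,C,\dots$, until all equal $k$. Put $g_Z=k-f_Z$. Then (2) holds with equality. Also $f_A+g_C=k+(f_A-f_C)\le k+1$, and likewise for the other two sums, because any two of the three numbers differ by at most one at every moment. So these numbers satisfy (1) and (2) with $K=k+1$. They need not come from an actual order; they show that (1) and (2) alone cannot force $K\ge k+2$.

The pattern also shows what we failed to use. Halfway through, each copy is cut into a prefix and a suffix of clique number about $k/2$ each. Inequality (2) has no objection, since cutting costs nothing when we measure by a *sum* of clique numbers. A *sum of squares* would notice: $(k/2)^2+(k/2)^2$ is only half of $k^2$.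

We cannot simply assert that $\vec\omega(X)^2+\vec\omega(Y)^2\ge\vec\omega(S)^2$ for every cut $V(S)=X\sqcup Y$. This is false already for $S=C_3$ cut into an arc and a vertex, where it would say $1+1\ge4$. So we should not track $\vec\omega(S)^2$ through the powers. We should track the quantity that already allows for every possible cutting.

**Definition (the functional $\Phi$).** For a tournament $T$,
$$\Phi(T)=\min\ \sum_i\vec\omega(X_i)^2,$$
the minimum being over all partitions $\{X_i\}$ of $V(T)$; put $\Phi(\emptyset)=0$, and write $\Phi(X)=\Phi(T[X])$ for $X\subseteq V(T)$.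

Examples: if $T$ is transitive and nonempty, then $\Phi(T)=1$. For $C_3$, the one-part partition costs $4$, and any partition into at least two nonempty parts costs at least $2$, with equality for an arc and a vertex. So $\Phi(C_3)=2$. We shall use three immediate properties:
$$\Phi(T)\le\vec\omega(T)^2,\qquad \Phi(X\cup Y)\le\Phi(X)+\Phi(Y)\ \text{ for disjoint }X,Y,\qquad \Phi(D_0)=1. \tag{3}$$
The first uses the one-part partition, the second puts together a partition of $X$ and one of $Y$, and the third is clear.

Here is the plan for $D_m$. We want $\Phi(C_3[S])\ge\lambda\,\Phi(S)$ with $\lambda>1$; then $\Phi(D_m)\ge\lambda^m$, and $\vec\omega(D_m)\ge\lambda^{m/2}$ by (3). Consider an arbitrary partition of $C_3[S]$. Each part $X$ has an inherited cyclic partition $A,B,C$, and we must compare $\vec\omega(X)^2$ with $\Phi(A)+\Phi(B)+\Phi(C)$. Trivially, $\Phi(A)+\Phi(B)+\Phi(C)\le3\,\vec\omega(X)^2$, since $\Phi(Z)\le\vec\omega(Z)^2\le\vec\omega(X)^2$ for each $Z$. The constant $3$ gives $\lambda=1$. *Any constant smaller than $3$ gives exponential growth in $m$, hence polynomial growth in $n=3^m$.*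

## Polynomial growth: the four theorems

Put
$$M=\frac{11-4\sqrt3}{2}\approx2.036,\qquad \kappa=\frac{\log(3/M)}{2\log3}=0.1764\ldots,\qquad \beta=\log_32\cdot\log_3\tfrac32=0.2328\ldots$$
Since $6.9^2<48<7^2$, we have $6.9<4\sqrt3<7$, so $2<M<2.05$. In particular $3/M>1$ (numerically $3/M=1.4735\ldots$) and $\kappa>0$.

**Theorem 1.** $\vec\omega(D_m)\ge(3/M)^{m/2}=|V(D_m)|^{\kappa}$ for all $m\ge0$. Consequently, for every $n\ge1$ there is an $n$-vertex tournament $T$ with $\vec\omega(T)\ge(n/3)^\kappa$. Since $(n/3)^\kappa/\log n\to\infty$, no constant $C$ satisfies the conjecture: it is false.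

**Theorem 2.** Every $n$-vertex tournament ($n\ge1$) satisfies $\vec\omega(T)<e\sqrt n$. Hence $f(n)=\max_{|T|=n}\vec\omega(T)$ satisfies $(n/3)^\kappa\le f(n)<e\,n^{1/2}$.

**Theorem 3.** $\vec\omega(D_m)\le4\cdot|V(D_m)|^{\beta}$. So for $n=3^m$, $\ n^{0.176}\le\vec\omega(D_m)\le4n^{0.233}$.

**Theorem 4.** Let $R$ be a tournament with at least $2$ vertices. If $R$ is transitive, then $\vec\omega(R^m)=1$ for all $m$. Otherwise $\vec\omega(R^m)\ge(3/M)^{m/2}=|V(R^m)|^{c_R}$ for all $m$, where $c_R=\frac{\log(3/M)}{2\log|V(R)|}>0$. In particular, let $\mathcal C$ be any class of tournaments closed under substitution. Either all its members are transitive (so $\vec\omega\le1$ on $\mathcal C$), or there is $c>0$ such that $\vec\omega(T)\ge|V(T)|^c$ for infinitely many $T\in\mathcal C$.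

## Three thresholds along an optimal order

We return to a tournament $X$ with an arbitrary cyclic partition. The proof of Lemma 3 stopped the order at the first time that some $f_Z$ reached a threshold. We do the same with three separate thresholds $aK,bK,cK$, and read off a bound on $\Phi$.

**Lemma 4.** Let $X$ be a nonempty tournament with cyclic partition $A,B,C$, and let $K=\vec\omega(X)$. Then for all $a,b,c\in[0,1]$ at least one of the following holds:

* (i) $\Phi(A)\le(a^2+(1-b)^2)K^2$;
* (ii) $\Phi(B)\le(b^2+(1-c)^2)K^2$;
* (iii) $\Phi(C)\le(c^2+(1-a)^2)K^2$.

*Proof.* Fix an order with $\omega(X^\prec)=K$ and use the notation $P_t,f_Z,g_Z$ from before.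

**Step 1: bound $\Phi(Z)$ by one cut.** This step turns clique numbers of a prefix and a suffix into information on $\Phi$. For every $t$, the sets $Z\cap P_t$ and $Z\setminus P_t$ partition $Z$, and $\vec\omega(Z\cap P_t)\le f_Z(t)$, $\vec\omega(Z\setminus P_t)\le g_Z(t)$, because $\prec$ restricts to an order on each. Hence
$$\Phi(Z)\le f_Z(t)^2+g_Z(t)^2\qquad\text{for all }t\text{ and all }Z\in\{A,B,C\}. \tag{4}$$

**Step 2: dispose of the case in which no threshold is ever exceeded.** If $f_A(t)\le aK$, $f_B(t)\le bK$, $f_C(t)\le cK$ for all $t$, take $t=N$ in (4). Since $g_A(N)=0$, we get $\Phi(A)\le a^2K^2$, and (i) holds.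

**Step 3: choose the cut.** Otherwise we want a time at which one part has just exceeded its threshold and the others have not. Let $t$ be the first time at which at least one of $f_A(t)>aK$, $f_B(t)>bK$, $f_C(t)>cK$ holds. At time $0$ all three functions are $0$, so $t\ge1$. From $t-1$ to $t$ only $f_Z$ with $x_t\in Z$ can change. So this $Z$ is the part that exceeds its threshold, and the other two parts satisfy their bounds at time $t$.

**Step 4: read off the conclusion.** The part that exceeds its threshold has a large prefix, so by (1) some other part has a small suffix; that part also has a small prefix, since it is below its threshold.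

* If $x_t\in A$: $f_A(t)>aK$, so $g_C(t)<(1-a)K$ by (1). Also $f_C(t)\le cK$. By (4), (iii) holds.
* If $x_t\in B$: $f_B(t)>bK$, so $g_A(t)<(1-b)K$ by (1). Also $f_A(t)\le aK$. By (4), (i) holds.
* If $x_t\in C$: $f_C(t)>cK$, so $g_B(t)<(1-c)K$ by (1). Also $f_B(t)\le bK$. By (4), (ii) holds. $\square$

Try the most symmetric choice, $a=b=c=\frac12$. Lemma 4 says that one of $\Phi(A),\Phi(B),\Phi(C)$ is at most $\frac12K^2$. The other two are at most $K^2$, so
$$\Phi(A)+\Phi(B)+\Phi(C)\le\tfrac52K^2 .$$
The constant $\frac52$ is below $3$, so by the plan above this is already enough to disprove the conjecture. The next section replaces $\frac52$ by $M$.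

## From $5/2$ to $M$: letting the thresholds depend on the sizes

**Lemma 5.** In the setting of Lemma 4, $\Phi(A)+\Phi(B)+\Phi(C)\le MK^2$.

*Proof.* Since $X$ is nonempty, $K\ge1$, and we may put $y_Z=\Phi(Z)/K^2$ for $Z\in\{A,B,C\}$.

**Step 1: normalize.** This step records the trivial bounds and names the smallest part. By (3) and monotonicity, $y_Z\le\vec\omega(Z)^2/K^2\le1$. The hypothesis is invariant under cyclic relabeling of $A,B,C$, so we may assume $y_C=\min(y_A,y_B,y_C)$. Let $y=\min(y_A,y_B)$. Then $y_C\le y\le1$. One of $y_A,y_B$ equals $y$ and the other is at most $1$, so $y_A+y_B\le1+y$.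

**Step 2: the case $y\le\frac12$.** Here nothing more is needed: the sum is at most $1+y+y_C\le1+\frac12+\frac12=2<M$.

**Step 3: for $y>\frac12$, force alternative (iii).** The purpose is to bound $y_C$ when both $y_A$ and $y_B$ are large. We choose the thresholds so that (i) and (ii) *fail*; then (iii) must hold. To make (i) and (ii) fail we need $a^2+(1-b)^2<y$ and $b^2+(1-c)^2<y$. To make (iii) strong we want $a$ large and $c$ small. With $b=\frac12$ the two constraints become the same condition on $a$ and on $1-c$, namely that their squares are below $y-\frac14$. This suggests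
$$s=\sqrt{y-\tfrac14}\in\left(\tfrac12,\tfrac{\sqrt3}2\right],\qquad a=s',\quad b=\tfrac12,\quad c=1-s',\qquad s'\in[\tfrac12,s).$$
All three thresholds lie in $[0,1]$. We get
$$a^2+(1-b)^2=b^2+(1-c)^2=s'^2+\tfrac14<s^2+\tfrac14=y\le\min(y_A,y_B),$$
so (i) and (ii) fail. By Lemma 4, (iii) holds, that is, $y_C\le(1-s')^2+(1-s')^2=2(1-s')^2$. This is true for every $s'\in[\frac12,s)$; letting $s'\to s$ gives
$$y_C\le2(1-s)^2 .$$

**Step 4: maximize.** It remains to add up. With $y=s^2+\frac14$,
$$y_A+y_B+y_C\le1+y+2(1-s)^2=1+s^2+\tfrac14+2-4s+2s^2=3s^2-4s+\tfrac{13}4 .$$
The right side is convex in $s$, so on $[\frac12,\frac{\sqrt3}2]$ it is at most the larger of its two endpoint values. At $s=\frac12$ the value is $\frac34-2+\frac{13}4=2$. At $s=\frac{\sqrt3}2$ it is $\frac94-2\sqrt3+\frac{13}4=\frac{11}2-2\sqrt3=M$. Since $M>2$, the bound is $M$. $\square$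

The number $M$ can be read as $2+2\left(1-\frac{\sqrt3}2\right)^2$: if $\Phi(A)$ and $\Phi(B)$ both have the largest possible value $K^2$, then $\Phi(C)$ is at most about $0.036\,K^2$.

## $\Phi$ multiplies under substitution, and the conjecture fails

**Lemma 6.** $\Phi(C_3[S])\ge\frac3M\,\Phi(S)$ for every tournament $S$.

*Proof.* If $S$ is empty, both sides are $0$. Otherwise let $A,B,C$ be the three copies of $S$, and let $\{X_i\}$ be any partition of $V(C_3[S])$ into nonempty parts. Each $X_i$ has the cyclic partition $X_i\cap A,\ X_i\cap B,\ X_i\cap C$. This is why Lemmas 4 and 5 were proved for arbitrary cyclic partitions and not just for three equal copies. Lemma 5 applied to each $X_i$ gives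
$$\sum_i\vec\omega(X_i)^2\ \ge\ \frac1M\sum_i\sum_{Z\in\{A,B,C\}}\Phi(X_i\cap Z)=\frac1M\sum_{Z\in\{A,B,C\}}\ \sum_i\Phi(X_i\cap Z).$$
For fixed $Z$, the sets $X_i\cap Z$ partition $Z$, so $\sum_i\Phi(X_i\cap Z)\ge\Phi(Z)$ by subadditivity (3). Finally $\Phi(Z)=\Phi(S)$ for each of the three copies. So every partition costs at least $\frac3M\Phi(S)$. $\square$

As a check, take $S=C_3$. The lemma gives $\Phi(D_2)\ge1.4735\cdot2>2$. Since $\Phi$ is an integer, $\Phi(D_2)\ge3$, and the three transitive sets found earlier show $\Phi(D_2)=3$.

**Proof of Theorem 1.**

**Step 1: the powers $D_m$.** This step iterates Lemma 6. Since $\Phi(D_0)=1$ and $D_m=C_3[D_{m-1}]$, induction gives $\Phi(D_m)\ge(3/M)^m$. By (3),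
$$\vec\omega(D_m)\ge\Phi(D_m)^{1/2}\ge(3/M)^{m/2}=(3^m)^\kappa,$$
where the last equality is the definition of $\kappa$.

**Step 2: all values of $n$.** This step fills the gaps between powers of $3$. For $n\ge1$ let $m=\lfloor\log_3n\rfloor$, so $3^m\le n<3^{m+1}$. Let $T$ be any $n$-vertex tournament containing $D_m$ as a subtournament; for instance, add $n-3^m$ vertices and orient the new pairs arbitrarily. By monotonicity $\vec\omega(T)\ge(3^m)^\kappa\ge(n/3)^\kappa$.

**Step 3: compare with $\log n$.** Since $\kappa>0$, $(n/3)^\kappa/\log n\to\infty$, and no constant $C$ can satisfy the conjecture. $\blacksquare$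

The small cases could not have shown this. The bound $(3/M)^{m/2}$ is about $12.4$ at $m=13$, still below the value $m+1=14$ from Lemma 3, and about $18.3$ at $m=15$, where it exceeds $m+1=16$.

## A random order has no clique of size $\lceil e\sqrt n\,\rceil$

**Proof of Theorem 2.** Let $T$ have $n\ge1$ vertices and put $r=\lceil e\sqrt n\,\rceil$, so $r-1<e\sqrt n\le r$.

**Step 1: the trivial range.** If $r>n$, then $\vec\omega(T)\le n\le r-1<e\sqrt n$.

**Step 2: the probability that a given set is a clique.** Suppose $r\le n$, and take $\prec$ uniformly at random among all total orders of $V(T)$. Let $W$ be a set of $r$ vertices. If $W$ is a clique of $T^\prec$, then in every pair of $W$ the later vertex beats the earlier one. So $W$ is transitive, and $\prec$ induces on $W$ exactly the reverse of its transitive order. The order induced on $W$ is uniform among the $r!$ possibilities, so this has probability at most $1/r!$.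

**Step 3: the expectation is below one.** From $e^r>r^r/r!$ we have $r!>(r/e)^r$. The expected number of $r$-cliques is at most
$$\binom nr\frac1{r!}\le\frac{n^r}{(r!)^2}<\left(\frac{e^2n}{r^2}\right)^r\le1,$$
where the last inequality uses $r\ge e\sqrt n$. So some order has no $r$-clique, and $\vec\omega(T)\le r-1<e\sqrt n$.

The bounds on $f(n)$ follow from this and Theorem 1. $\blacksquare$

## Ordering $D_m$ by its last coordinates

We now bound $\vec\omega(D_m)$ from above by exhibiting an order. There are two ingredients, a bound on transitive sets and a partition into transitive sets.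

**Lemma 7.** Every transitive set in $D_j$ has at most $2^j$ vertices.

*Proof.* Induct on $j$; for $j=0$ there is one vertex. A transitive set in $C_3[D_{j-1}]$ meets at most two of the three copies of $D_{j-1}$, since one vertex from each copy would form a cyclic triangle. In each copy it has at most $2^{j-1}$ vertices. $\square$

**Lemma 8.** Put $q_0=1$ and $q_k=\lceil3q_{k-1}/2\rceil$. Then $V(D_k)$ can be partitioned into $q_k$ transitive sets, and $q_k\le2(3/2)^k-1$.

*Proof.* For the partition, induct on $k$; the case $k=0$ is clear. Suppose $D_{k-1}$ is partitioned into $c=q_{k-1}$ transitive sets, and let $q=q_k=\lceil3c/2\rceil$. Take $q$ slots arranged in a cycle, indexed modulo $q$. Number the $c$ classes of the first copy of $D_{k-1}$ by $0,\dots,c-1$, those of the second copy by $c,\dots,2c-1$, those of the third by $2c,\dots,3c-1$, and put each class into the slot given by its number modulo $q$. Since $c\le q$, the classes of one copy go to different slots. Since $q\leq 3c\le2q$, each slot receives one or two classes, and if two, they come from different copies. Two transitive sets in different copies have a transitive union, because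 all arcs between the two copies go in the same direction. So the slots give a partition into $q$ transitive sets.

For the size, $q_k\le\frac{3q_{k-1}+1}2$, so $q_k+1\le\frac32(q_{k-1}+1)$. As $q_0+1=2$, we get $q_k+1\le2(3/2)^k$. $\square$

The first values are $q_0,q_1,q_2,q_3=1,2,3,5$. For $k=2$ this procedure, with the classes $\{0,1\},\{2\}$ of $C_3$, gives exactly the three sets used for $D_2$ earlier.

Lemma 8 and Lemma 2 alone give $\vec\omega(D_m)\le q_m$, which is about $n^{0.37}$, since $\log_3\frac32\approx0.369$. To do better we use Lemma 8 on some of the coordinates only, and Lemma 7 on the others.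

**Proof of Theorem 3.** Let $0\le j\le m$, and write $D_m=D_j[S]$ with $S=D_{m-j}$.

**Step 1: define the order.** The order is dominated by the inner coordinate. By Lemma 8 write $V(S)=X_1\sqcup\dots\sqcup X_q$ with the $X_i$ transitive and $q=q_{m-j}\le2(3/2)^{m-j}-1$. Let $L$ be the order on $V(S)$ listing $X_1$, then $X_2$, and so on, each in its transitive order. Then each $X_i$ is independent in $S^L$. Order $D_m$ by comparing $S$-coordinates in $L$ first, breaking ties arbitrarily. Let
$$(u_1,s_1)\prec\dots\prec(u_r,s_r)$$
be a clique of the backedge graph. We must bound $r$.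

**Step 2: equal outer coordinates are consecutive.** This splits the clique into few blocks. For $i<i'$ we have $(u_{i'},s_{i'})\to(u_i,s_i)$, so $u_{i'}\to u_i$ whenever $u_i\ne u_{i'}$. Suppose $i<i'<i''$ and $u_i=u_{i''}\ne u_{i'}$. Then $u_{i'}\to u_i$, and $u_i=u_{i''}\to u_{i'}$, a contradiction. So equal values of $u$ occur consecutively, in blocks with different values. Let there be $p$ blocks, with values $v_1,\dots,v_p$ in order. Then $v_{l'}\to v_l$ for $l<l'$, so $\{v_1,\dots,v_p\}$ is a transitive set in $D_j$, and $p\le2^j$ by Lemma 7.

**Step 3: inside a block, each class is used at most once.** In a block $u$ is constant, so the $s_i$ in it are distinct, increasing in $L$, and satisfy $s_{i'}\to s_i$ for $i<i'$. They form a clique of $S^L$. Since each $X_\ell$ is independent in $S^L$, the block has at most one vertex with $S$-coordinate in $X_\ell$, for each $\ell$.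

**Step 4: count.** Here we use that the class index does not start again in each block. The $s_i$ are non-decreasing in $L$, so the class index of $s_i$ is non-decreasing along $\prec$. Let $\mathrm{lo}_l$ and $\mathrm{hi}_l$ be the smallest and largest class index in block $l$. Then $\mathrm{hi}_l\le\mathrm{lo}_{l+1}$, and block $l$ has at most $\mathrm{hi}_l-\mathrm{lo}_l+1$ vertices by Step 3. Therefore
$$r\le\sum_{l=1}^p(\mathrm{hi}_l-\mathrm{lo}_l)+p\le(\mathrm{hi}_p-\mathrm{lo}_1)+p\le q-1+p .$$
With the bound on $p$ this gives
$$\vec\omega(D_m)\le q_{m-j}+2^j-1\le2(3/2)^{m-j}+2^j-2\qquad(0\le j\le m). \tag{5}$$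

**Step 5: choose $j$.** We balance the two terms. Let $j=\lfloor m\log_3\frac32\rfloor$ and $n=3^m$; since $0<\log_3\frac32<1$, indeed $0\le j\le m$. Then
$$2^j\le2^{m\log_3\frac32}=3^{m\log_32\cdot\log_3\frac32}=n^\beta .$$
Also $m-j\le m\left(1-\log_3\tfrac32\right)+1=m\log_32+1$, so
$$(3/2)^{m-j}\le\tfrac32\cdot(3/2)^{m\log_32}=\tfrac32\cdot3^{m\log_32\cdot\log_3\frac32}=\tfrac32n^\beta .$$
By (5), $\vec\omega(D_m)\le3n^\beta+n^\beta-2\le4n^\beta$. Together with Theorem 1 and $0.176<\kappa$, $\beta<0.233$, this gives $n^{0.176}\le\vec\omega(D_m)\le4n^{0.233}$. $\blacksquare$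

Two remarks. First, (5) with $m=3$ and $j=1$ gives $\vec\omega(D_3)\le q_2+2-1=4$, so by Lemma 3 $\vec\omega(D_3)=4$: for $m\le3$ the value is exactly $m+1$. Second, a partition into $q_m$ transitive sets shows $\Phi(D_m)\le q_m<2(3/2)^m$. So $\Phi(D_m)$ lies between $(1.4735)^m$ and $2\cdot(1.5)^m$, and the inequality $\vec\omega(D_m)\ge\Phi(D_m)^{1/2}$ by itself cannot give a bound better than $\sqrt2\,n^{\frac12\log_3\frac32}$, where $\frac12\log_3\frac32<0.185$.

## The dichotomy for powers and for classes closed under substitution

**Definition (closed under substitution).** *Substituting* $S$ for a vertex $v$ of $R$ means replacing $v$ by a copy of $S$, where each vertex of the copy has the same arcs to and from the rest of $R$ as $v$ had. A class of tournaments is *closed under substitution* if substituting a member for a vertex of a member always gives a member.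

For example, the transitive tournaments form such a class. The product $R[S]$ is obtained from $R$ by substituting $S$ for the vertices of $R$, one after another. So if $R$ and $S$ belong to a class closed under substitution, then so does $R[S]$.

**Proof of Theorem 4.**

**Step 1: transitive $R$.** This is the case with which we began: $R^m$ is transitive and $\vec\omega(R^m)=1$.

**Step 2: nontransitive $R$.** We reduce to $D_m$. If $R$ is not transitive, it contains a cyclic triangle on some set $Q\subseteq V(R)$. Two words of length $m$ over $V(R)$ are compared in $R^m$ at their first differing letter, so the words over $Q$ induce a copy of $C_3^m=D_m$ in $R^m$. By monotonicity and Theorem 1,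
$$\vec\omega(R^m)\ge\vec\omega(D_m)\ge(3/M)^{m/2}=\left(|V(R)|^{m}\right)^{c_R}=|V(R^m)|^{c_R},$$
where the middle equality is the definition of $c_R$. Since $3/M>1$, we have $c_R>0$.

**Step 3: classes.** Let $\mathcal C$ be closed under substitution. If all members are transitive, then $\vec\omega\le1$ on $\mathcal C$ by Lemma 1. Otherwise take a nontransitive $R\in\mathcal C$. Then $R^m=R[R^{m-1}]\in\mathcal C$ for all $m\ge1$, by induction. These tournaments have different sizes $|V(R)|^m$, so they are infinitely many, and Step 2 gives the claim with $c=c_R$. $\blacksquare$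

Two exponents are left undetermined by these arguments: that of $f(n)$, which lies between $0.176$ and $\frac12$, and that of $\vec\omega(D_m)$, which lies between $0.176$ and $0.233$.
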